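# Certifying that a graph is not 3-colorable with $O(n^2/\log n)$ bits per vertex

## Two upper bounds for locally checkable proofs

**Theorem 1.** Non-3-colorability has a local verifier with horizon $2$ and proofs of size
$$(1+o(1))\,\frac{n^2}{\log_3 n}.$$
Hence non-3-colorability is in $\mathrm{LCP}(n^2/\log n)\subseteq \mathrm{LCP}(o(n^2))$, and the claim "non-3-colorability is not in $\mathrm{LCP}(o(n^2))$" is false. Together with the known lower bound $\Omega(n^2/\log n)$, its exact complexity is $\Theta(n^2/\log n)$.

**Theorem 2.** Let $f(n)\ge 1$. If $\mathcal P\in\mathrm{LCP}(f)$, then the complement $\mathcal F\setminus\mathcal P$ is in $\mathrm{LCP}\big(n^2\min\{1,f(n)/\log n\}\big)$. In particular, the complement of every property in $\mathrm{LCP}(O(1))$ is in $\mathrm{LCP}(n^2/\log n)$. This last bound is tight: 3-colorability is in $\mathrm{LCP}(O(1))$, and its complement needs $\Omega(n^2/\log n)$ bits.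

The claim refuted by Theorem 1 is posed as an open problem in "Locally Checkable Proofs in Distributed Computing" (https://research.aalto.fi/files/9505069/v012a019.pdf), in the words "Prove that non-3-colorability is not in $\mathrm{LCP}(o(n^2))$." We now unpack the terms, and then prove both theorems in full.

## Proofs, local verifiers and the classes $\mathrm{LCP}(f)$

Every vertex of a network must decide "yes" or "no" after looking only at its own surroundings. A prover wants to convince all of them that the network has no proper 3-coloring, and may write a bit string at each vertex. How long must the strings be? Here are the precise terms.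

**Setting.** $\mathcal F$ is the family of simple, undirected, connected graphs $G=(V,E)$, and $n=|V|$. Fix a polynomial $p$, independent of the graph. Each vertex has a unique identifier from $\{1,\dots,p(n)\}$; we identify a vertex with its identifier. A *property* $\mathcal P\subseteq\mathcal F$ is a set of graphs that does not depend on the identifiers.

**Definition (proof, local verifier).** A *proof* for $G$ is a labelling $P:V\to\{0,1\}^*$; its *size* is $\max_v |P(v)|$. A *local verifier* $A$ with constant horizon $r$ is a deterministic distributed algorithm in which each vertex $v$ outputs $A(G,P,v)\in\{0,1\}$, and this output depends only on the structure, identifiers and labels in the radius-$r$ neighbourhood of $v$. Any function of that neighbourhood may be computed. Output $1$ means "accept".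

**Definition ($\mathrm{LCP}$).** $\mathcal P$ admits locally checkable proofs of size $f(n)$ if some local verifier satisfies both of the following.

1. *Completeness.* For every $G\in\mathcal P$ with any identifiers there is a proof of size at most $f(n)$ that every vertex accepts.
2. *Soundness.* For every $G\in\mathcal F\setminus\mathcal P$ with any identifiers and every proof, at least one vertex rejects.

$\mathrm{LCP}(f)$ is the class of properties that admit locally checkable proofs of size $O(f(n))$. "In $\mathrm{LCP}(o(n^2))$" means: admits locally checkable proofs of size $f(n)$ for some $f(n)=o(n^2)$.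

**Example.** 3-colorability is in $\mathrm{LCP}(O(1))$: the label of $v$ is a color, written in two bits, and $v$ checks that its label is one of the three colors and differs from those of its neighbours. The complement is much harder to certify, because it asks for evidence that *every* coloring fails.

Two facts are known. Every property of connected graphs has a trivial proof with $O(n^2)$ bits per vertex (we build it in the next section), and non-3-colorability requires $\Omega(n^2/\log n)$ bits per vertex. So the only room is a factor $\log n$, and Theorem 1 says that the lower bound is the truth. In what follows size bounds are for $n\ge2$, and $\log$ without a base is $\log_2$.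

Write $d$ for the distance in $G$, $B_R(x)=\{y:d(x,y)\le R\}$, and $N[x]=B_1(x)$.

## Certifying the vertex set, and the $n^2$ baseline

Every scheme below begins by telling all vertices who is in the graph. The danger is a list that names vertices that do not exist; distances rule this out.

The label of $x$ contains a strictly increasing list $W$ of positive integers and, for each $u\in W$, a number $D_x(u)$. The vertex $x$ checks the following.

* **V1 (list part).** $W$ is the same at $x$ and at all neighbours of $x$, and $x\in W$.
* **V2.** For each $u\in W$: $D_x(u)$ is a nonnegative integer; $D_x(u)=0$ if and only if $x=u$; and if $D_x(u)>0$, then some neighbour $y$ of $x$ has $D_y(u)=D_x(u)-1$.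

**Lemma 1.** If all vertices pass these checks, then $W=V$. Conversely $W=V$, $D_x(u)=d(x,u)$ passes them, and uses $O(n\log n)$ bits per vertex.

*Proof.* $G$ is connected, so all vertices hold the same $W$, and $V\subseteq W$. Let $u\in W$, and let $y$ be a vertex at which $D_y(u)$ is smallest. If $D_y(u)>0$, V2 would give a neighbour with a smaller value. So $D_y(u)=0$, and then $y=u$ by V2; thus $u\in V$. The converse is clear: a neighbour of $x$ on a shortest path to $u$ has distance one less. There are $n$ identifiers and $n$ distances, of $O(\log n)$ bits each. $\square$

**The trivial scheme.** Add to every label an $n\times n$ matrix, indexed by $W$. Each vertex checks that its neighbours hold the same matrix, that its own row lists exactly its true neighbours, and that the graph described has the property. If all accept, then $W=V$, every row is true, and so the graph described is $G$. The cost is $n^2+O(n\log n)$ bits.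

The waste is plain: every vertex stores the whole graph. To certify non-3-colorability it would be enough that *someone* learns the graph. But a far-away vertex learns it only through labels written along the way.

## A pipe of width $w$: routing against tables

Take a graph $H$ on $m$ vertices; levels $A_1,\dots,A_k$ of $w$ vertices each; all edges between $V(H)$ and $A_1$ and between consecutive levels; and a last vertex $t$ joined to all of $A_k$. Suppose that $t$ is to be convinced of something about the colorings of $H$. There are two ways to save on $n^2$.

*Routing.* Cut the adjacency row of each $v\in V(H)$, a string of $n$ bits, into $w$ chunks of length at most $\lceil n/w\rceil$. Write the $i$th chunk at the $i$th vertex of every level. Each level can be compared with the previous one, and $v$, adjacent to all of $A_1$, checks the first. A pipe vertex holds $m\le n$ chunks, so about $n^2/w$ bits; and $t$ reads off $H$ from its neighbours.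

*Tables.* From the far side, all that matters about $H$ is which colorings of $A_1$ extend to $H$. This is a table of $3^w$ bits. A vertex of $A_1$ sees all of $H$ and can check the table, which is then announced to everybody.

Routing is good for large $w$, tables for small $w$. If $w\ge\log_3 n$, routing costs about $n^2/\log_3 n$ or less. If $w$ is a little below $\log_3 n$, one table costs less than $n$ bits, so even $2n$ tables are affordable. In a general graph we want to choose a threshold $w\approx\log_3 n$, cut the graph along all separations narrower than $w$, announce tables for these, and route inside the parts that remain.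

## Why vertex separators are the wrong cuts

The first way to make this precise is to call $u,v$ inseparable if no set of fewer than $w$ vertices (avoiding $u$ and $v$) separates them in $G$, and to take the classes of this relation as parts. It stops at once, because the relation is not transitive. In the path $u - z - v$ with $w=2$, the adjacent pairs $u,z$ and $z,v$ are inseparable, but $u,v$ are separated by the single vertex $z$. There are no classes.

A second obstacle is that small cuts cross. Consider the cycle $1,2,\dots,8$ and its arcs $S=\{1,2,3,4\}$ and $T=\{3,4,5,6\}$. They split the cycle into the four pieces $\{3,4\}$, $\{1,2\}$, $\{5,6\}$, $\{7,8\}$. A piece cut out by $k$ crossing cuts has a boundary that the obvious bound only places inside the union of $k$ boundaries, and a table for it may need $3^{kw}$ bits. We want cuts that do not cross, so that one table per cut suffices.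

Both obstacles disappear if one cuts the vertex set into two *sides*, rather than deleting vertices, and measures the cut by a submodular function.

## The boundary function $\beta$ and its classes

Let $G$ be connected with $n\ge2$, and fix integers $R\ge1$, $w\ge1$. (Theorem 1 uses $R=1$.)

**Definition (boundary).** For $S\subseteq V$ let
$$X(S)=\{x\in V:\ B_R(x)\cap S\ne\emptyset\ \text{and}\ B_R(x)\setminus S\neq\emptyset\},\qquad \beta(S)=|X(S)|.$$
A set $S$ *separates* $u$ and $v$ if it contains exactly one of them. Write $u\sim v$ if $\beta(S)\ge w$ for every $S$ that separates $u$ and $v$.

So $X(S)$ is the set of vertices whose ball sees both sides.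

**Example (the path).** For the path $u-z-v$ and $R=1$: $X(\{u\})=\{u,z\}$, $X(\{v\})=\{z,v\}$, $X(\{z\})=\{u,z,v\}$. So for $w=2$ all three vertices are equivalent, and for $w=3$ no two are. Both outcomes are transitive.

**Example (the kite).** Let $K$ be the complete graph on $a,b,c,d$ with a tail $d-e-g$, and $R=1$, $w=3$. Each of $N[a],N[b],N[c],N[d]$ contains $\{a,b,c,d\}$. So a set separating two of $a,b,c,d$ has $\beta\ge4$, and $a\sim b\sim c\sim d$. On the other hand, $X(\{a,b,c,d\})=\{d,e\}$ and $X(\{g\})=\{e,g\}$ have two elements. Hence the classes are $\{a,b,c,d\}$, $\{e\}$, $\{g\}$.

Call a function $h$ of subsets of $V$ *submodular* if $h(S)+h(T)\ge h(S\cap T)+h(S\cup T)$ for all $S,T$.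

**Lemma 2.** (i) $\beta(S)=\beta(V\setminus S)$. (ii) $\beta$ is submodular. (iii) For every 2-element set $e\subseteq V$ the function $S\mapsto[\,|S\cap e|=1\,]$ is symmetric under complement and submodular. (iv) $\sim$ is an equivalence relation.

*Proof.* (i) is clear from the definition. For (ii) and (iii), let $B\subseteq V$ be nonempty. Then
$$[\,B\text{ meets }S\text{ and }V\setminus S\,]=[B\cap S\ne\emptyset]+[B\cap(V\setminus S)\ne\emptyset]-1. \tag{1}$$
The function $h(S)=[B\cap S\neq\emptyset]$ is submodular: if $B$ meets $S\cap T$, all four values are $1$; if $B$ meets $S\cup T$ but not $S\cap T$, the right side of the inequality is $1$ and the left is at least $1$; otherwise everything is $0$. The function $S\mapsto h(V\setminus S)$ is submodular too, since complementing exchanges intersections and unions. So (1) is submodular in $S$. Summing over $B=B_R(x)$, $x\in V$, gives (ii); taking $B=e$ gives (iii), the symmetry being clear.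

(iv) Reflexivity (no set separates $u$ from $u$) and symmetry are clear. Let $u\sim v\sim z$ and let $S$ separate $u$ and $z$. Then $v$ is on the other side from $u$ or from $z$, so $S$ separates $u,v$ or $v,z$, and $\beta(S)\ge w$. $\square$

## A laminar family of small sets

A family of sets is *laminar* if any two members are disjoint or nested. In this section we choose non-crossing cuts that witness all inequivalences at once.

**Lemma 3.** There is a laminar family $\mathcal L$ of at most $2n$ nonempty subsets of $V$, with $V\in\mathcal L$ and $\beta(L)<w$ for all $L\in\mathcal L$, such that any $u\not\sim v$ are separated by some member of $\mathcal L$.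

**Step 1: break ties.** For each pair $u\not\sim v$ we want *one* best cut. Choose reals $\delta_e>0$, one for each 2-subset $e$ of $V$, with $\sum_e\delta_e<1$ and such that the number $1$ and all the $\delta_e$ are linearly independent over $\mathbb Q$. (Take finitely many reals independent together with $1$, and multiply each by a suitable nonzero rational to make it positive and small.) Put
$$\beta^*(S)=\beta(S)+\sum_e\delta_e\,[\,|S\cap e|=1\,].$$
By Lemma 2, $\beta^*$ is symmetric under complement and submodular. If $\beta^*(S)=\beta^*(T)$, then by linear independence $S$ and $T$ split the same pairs $e$; the side of a fixed vertex is then the same for both, so $T\in\{S,V\setminus S\}$.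

Hence for each pair $u\not\sim v$ there is a set $S_{uv}$, unique up to complement, that minimizes $\beta^*$ among the sets separating $u,v$. It satisfies $\beta(S_{uv})<w$: since $u\not\sim v$, some separating set $S'$ has $\beta(S')<w$; if $\beta(S')<\beta(S_{uv})$, then by integrality $\beta^*(S')<\beta(S')+1\le\beta(S_{uv})\le\beta^*(S_{uv})$, contradicting minimality. So $\beta(S_{uv})\le\beta(S')<w$.

**Step 2: the chosen cuts do not cross.** Let $S=S_{uv}$ and $T=S_{xy}$ give different bipartitions of $V$. We claim that one of
$$S\cap T,\quad S\setminus T,\quad T\setminus S,\quad V\setminus(S\cup T)$$
is empty. Suppose all four are nonempty. This assumption is unchanged if $S$ or $T$ is replaced by its complement. By Step 1, $\beta^*(S)\ne\beta^*(T)$; say $\beta^*(S)<\beta^*(T)$. Then $S$ does not separate $x,y$, since $T$ is the minimizer for that pair. We now normalize.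

- Complementing $S$ if needed, $x,y\in S$. Renaming, $u\in S$ and $v\notin S$.
- Complementing $T$ if needed, $v\notin T$. Renaming, $x\in T$ and $y\notin T$.

The set $S\cap T$ contains $x$ and not $y$, so it separates $x,y$. It is not $T$, because $T\setminus S\ne\emptyset$; it is not $V\setminus T$, because it is a nonempty subset of $T$. By uniqueness of the minimizer, $\beta^*(S\cap T)>\beta^*(T)$.

The set $S\cup T$ contains $u$ and not $v$, so it separates $u,v$. It is not $S$, because $T\setminus S\neq\emptyset$; it is not $V\setminus S$, because it contains the nonempty set $S$. So $\beta^*(S\cup T)>\beta^*(S)$.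

Adding, $\beta^*(S\cap T)+\beta^*(S\cup T)>\beta^*(S)+\beta^*(T)$, against submodularity.

**Step 3: pick sides.** Fix $\rho\in V$. Let $\mathcal L$ consist of $V$ and, for every bipartition $\{S_{uv},V\setminus S_{uv}\}$ with $u\not\sim v$, the side that does not contain $\rho$. These sides are nonempty, they separate what $S_{uv}$ separates, and they have $\beta<w$ by symmetry; also $\beta(V)=0<w$. For two different sides $A,B$ the set $V\setminus(A\cup B)$ contains $\rho$, so by Step 2 one of $A\cap B$, $A\setminus B$, $B\setminus A$ is empty: $A$ and $B$ are disjoint or nested.

**Step 4: count.** $\mathcal L$ is a rooted tree under inclusion, with root $V$. Define the *children* of $L$ as the maximal members properly contained in $L$, and put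
$$P_L=L\setminus\bigcup\{M: M\text{ a child of }L\}.$$
The children of $L$ are pairwise disjoint. The members containing a given vertex form a chain, and $v\in P_L$ exactly when $L$ is the smallest of them; so the sets $P_L$ partition $V$, and some may be empty. A member with at most one child has $P_L\ne\emptyset$, so there are at most $n$ such members. In a rooted tree there are fewer nodes with at least two children than leaves. So $|\mathcal L|\le n+(n-1)<2n$. $\square$

**Lemma 4.** The nonempty sets $P_L$, $L\in\mathcal L$, are exactly the classes of $\sim$.

*Proof.* If $v\in P_L$, the members containing $v$ are exactly the members containing $L$. So two vertices of the same $P_L$ lie in the same members, are not separated by $\mathcal L$, and are equivalent by Lemma 3. Vertices of $P_L$ and $P_{L'}$ with $L\neq L'$ lie in different collections of members, so some $M\in\mathcal L$ separates them; as $\beta(M)<w$, they are not equivalent. $\square$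

Write $X_L=X(L)$. Then $|X_L|<w$, and $X_V=\emptyset$.

**Example (the kite, continued).** With $w=3$, a set with $\beta\le2$ keeps $a,b,c,d$ together. Up to complement, the nontrivial candidates are $\{a,b,c,d\}$ with $\beta=2$, $\{a,b,c,d,e\}$ with $\beta=2$, and $\{a,b,c,d,g\}$, whose complement $\{e\}$ has boundary $\{d,e,g\}$. So only the first two qualify. With $\rho=e$ we get $\mathcal L=\{V,\{a,b,c,d\},\{g\}\}$, and $P_V=\{e\}$.

## Routing inside a class

Equivalent vertices may be far apart, and the paths between them may leave the class. The next lemma says that there are nevertheless $w$ routes from each vertex of a class to a chosen one, with a load per vertex that depends only on the size of the class. Since the classes partition $V$, these loads will add up to at most $n$.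

**Lemma 5 (transport).** Let $P$ be a class of $\sim$ and $t\in P$. There are $w(|P|-1)$ sequences $(x_1,\dots,x_\ell)$, $\ell\ge1$, of distinct vertices, exactly $w$ of them assigned to each $v\in P\setminus\{t\}$, such that those assigned to $v$ satisfy
$$v\in B_R(x_1),\qquad t\in B_R(x_\ell),\qquad d(x_i,x_{i+1})\le 2R,$$
and every vertex of $G$ occurs in at most $|P|$ of all the sequences.

*Proof.* Fix $v\in P\setminus\{t\}$. We use max-flow min-cut with integral capacities in the following network. Its nodes are a node $\langle y\rangle$ for each $y\in V$ and two nodes $x^-,x^+$ for each $x\in V$. The arcs are $x^-\to x^+$ of capacity $1$, and, whenever $y\in B_R(x)$, arcs $\langle y\rangle\to x^-$ and $x^+\to\langle y\rangle$ of infinite capacity. The source is $\langle v\rangle$ and the sink is $\langle t\rangle$.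

Let $Z$ be the source side of a cut of finite capacity, and $S=\{y:\langle y\rangle\in Z\}$. Then $v\in S$ and $t\notin S$, so $S$ separates two equivalent vertices and $\beta(S)\ge w$. Let $x\in X(S)$. Some $y\in B_R(x)$ lies in $S$, and the infinite arc $\langle y\rangle\to x^-$ forces $x^-\in Z$. Some $y'\in B_R(x)$ lies outside $S$, and the infinite arc $x^+\to\langle y'\rangle$ forces $x^+\notin Z$. So the arc $x^-\to x^+$ is cut. Hence the capacity of the cut is at least $\beta(S)\ge w$. (Finite cuts exist: cut all arcs $x^-\to x^+$.)

So there is an integral flow of value at least $w$. Decompose it into simple paths from $\langle v\rangle$ to $\langle t\rangle$ and cycles, discard the cycles, and keep $w$ of the paths. Each path has the form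
$$\langle v\rangle\to x_1^-\to x_1^+\to\langle y_1\rangle\to x_2^-\to x_2^+\to\cdots\to x_\ell^+\to\langle t\rangle,$$
with $\ell\ge1$ as $v\ne t$. Its sequence $(x_1,\dots,x_\ell)$ has distinct entries, $v\in B_R(x_1)$ and $t\in B_R(x_\ell)$; and $x_i,x_{i+1}$ both have $y_i$ in their balls, so $d(x_i,x_{i+1})\le2R$. By the unit capacities each vertex occurs in at most one of the $w$ sequences of $v$. Doing this for all $v\in P\setminus\{t\}$, a vertex occurs in at most $|P|-1$ sequences. $\square$

**Example (the kite, continued).** For $P=\{a,b,c,d\}$, $t=d$, $v=a$, the three sequences $(a),(b),(c)$ of length one will do, since each of $N[a],N[b],N[c]$ contains $a$ and $d$.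

## Tables of forbidden boundary colorings

From here until the end of the proof of Theorem 1,
$$R=1,\qquad w=\max\{1,\lfloor\log_3 n-2\log_3\log_2 n\rfloor\}.$$
For $A\subseteq V$ let $E(A)$ be the set of edges with at least one endpoint in $A$, and $N[A]=\bigcup_{a\in A}N[a]$. Thus both ends of an edge of $E(A)$ lie in $N[A]$, and $x\in N[A]$ exactly when $N[x]$ meets $A$. In particular $X_L\subseteq N[L]$.

**Definition (table).** For $L\in\mathcal L$, let $T_L$ be the set of maps $\varphi:X_L\to\{1,2,3\}$ that do *not* extend to a map $N[L]\to\{1,2,3\}$ that is proper on $E(L)$.

Since $X_V=\emptyset$ and $E(V)=E$, the set $T_V$ contains the empty map exactly when $G$ is not 3-colorable.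

**Example (the kite, continued).** For $L=\{a,b,c,d\}$ we have $X_L=\{d,e\}$, and $T_L$ consists of all $9$ maps, since the complete graph on four vertices has no proper 3-coloring. For $M=\{g\}$, $X_M=\{e,g\}$, and $T_M$ consists of the $3$ maps with $\varphi(e)=\varphi(g)$. A vertex who trusts these two tables can conclude that $T_V$ contains the empty map: no $\psi$ has $\psi|_{\{d,e\}}\notin T_L$.

The next lemma makes this kind of inference general: a table follows from the tables of the children and the edges at $P_L$.

**Lemma 6 (gluing).** Let $L\in\mathcal L$ have children $M_1,\dots,M_k$. No $\psi:V\to\{1,2,3\}$ satisfies all of: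

* (a) $\psi|_{X_L}\in T_L$;
* (b) $\psi$ is proper on $E(P_L)$;
* (c) $\psi|_{X_{M_i}}\notin T_{M_i}$ for all $i$.

*Proof.* Suppose $\psi$ does. By (c) there are maps $\chi_i:N[M_i]\to\{1,2,3\}$ that extend $\psi|_{X_{M_i}}$ and are proper on $E(M_i)$. Define
$$\chi(x)=\begin{cases}\chi_i(x)&\text{if }N[x]\subseteq M_i\text{ for some }i,\\ \psi(x)&\text{otherwise.}\end{cases}$$
The index $i$ is unique, since the $M_i$ are disjoint.

*$\chi=\chi_i$ on $N[M_i]$.* Let $x\in N[M_i]$, so $N[x]$ meets $M_i$. If $N[x]\subseteq M_i$, this is the definition. Otherwise $x\in X_{M_i}$; moreover $N[x]$ lies in no $M_j$: not in $M_i$, and not in another $M_j$, which is disjoint from $M_i$. So $\chi(x)=\psi(x)=\chi_i(x)$.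

*$\chi=\psi$ on $N[P_L]\cup X_L$.* For such $x$ the set $N[x]$ meets $P_L$ or $V\setminus L$, so it is contained in no $M_i$.

Now $L=P_L\cup M_1\cup\dots\cup M_k$, so each edge of $E(L)$ is in $E(P_L)$, with both ends in $N[P_L]$, where $\chi=\psi$ is proper by (b); or in some $E(M_i)$, with both ends in $N[M_i]$, where $\chi=\chi_i$ is proper. So $\chi|_{N[L]}$ is proper on $E(L)$ and extends $\psi|_{X_L}$. This contradicts (a). $\square$

Checking one table thus needs the tables of the children, which everybody has, and the adjacency rows of the vertices of $P_L$, which Lemma 5 brings to one vertex.

## The labels for a graph that is not 3-colorable, and their size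

Let $G$ be non-3-colorable (so $n\ge4$). Take $\mathcal L$ from Lemma 3. For each $L$ choose $t_L\in P_L$ if $P_L\neq\emptyset$, and an arbitrary vertex $t_L$ otherwise. Let $W$ be the increasing list of the identifiers. The *row* $a_v\in\{0,1\}^n$ of $v$ has $j$th bit $1$ iff $W[j]$ is a neighbour of $v$. Cut it by a fixed rule into $w$ consecutive chunks of length at most $\lceil n/w\rceil$.

**Global part** (the same in all labels):

* the list $W$ and the number $w$;
* the rooted tree formed by $\mathcal L$ under the child relation, with indices as nodes;
* for each $u\in W$, the index $\lambda(u)$ of the $L$ with $u\in P_L$;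
* for each $L$, the vertex $t_L$, the list $X_L$, and $T_L$ as a bitmap of length $3^{|X_L|}$.

**Local part** at $x$:

* (D) the numbers $D_x(u)=d(x,u)$, $u\in W$;
* (Rec) for each class $P=P_L$, with $t=t_L$, apply Lemma 5 and number the $w$ sequences of each $v\in P\setminus\{t\}$ by $i=1,\dots,w$. If $x=x_k$ in sequence $(v,i)$, then $x$ holds the record $(v,i,k,s)$, where $s$ is the $i$th chunk of $a_v$.

**Size.** A vertex holds at most $\sum_P|P|=n$ records, each of $\lceil n/w\rceil+O(\log n)$ bits. The global part has at most $2n$ tree nodes with $3^{|X_L|}\le3^w$ bits of table and $O(w\log n)$ further bits each, plus $O(n\log n)$ bits for $W$ and $\lambda$. Part (D) has $O(n\log n)$ bits. Delimiters cost $O(\log n)$ per field and are covered by these bounds. As $w=O(\log n)$, the total is at most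
$$\frac{n^2}{w}+2n\,3^w+O(n\log^2 n).$$
For large $n$, $3^w\le n/(\log_2 n)^2$, so the middle term is $O(n^2/\log^2 n)$; and $w\ge\log_3n-2\log_3\log_2n-1=(1-o(1))\log_3 n$. Hence the size is
$$\frac{n^2}{w}+O\!\Big(\frac{n^2}{\log^2 n}\Big)=(1+o(1))\frac{n^2}{\log_3 n}.$$

## The verifier

The verifier is written for general $R$; its horizon is $2R$, which is $2$ here. Vertex $x$ accepts iff all of the following hold.

* **V1.** Its global part is well-formed and equals that of each neighbour; $x\in W$; all $t_L$ and all elements of the $X_L$ belong to $W$. (Well-formed: $W$ is strictly increasing, $w\ge1$, $\lambda$ maps $W$ to the tree nodes, each $T_L$ is a set of maps on $X_L$.) Its records are well-formed, with $1\le i\le w$ and $s$ of the length of an $i$th chunk.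
* **V2.** The distance checks stated before Lemma 1.
* **V3.** For each record $(v,i,k,s)$ of $x$: $k\ge1$; if $k=1$, then $v\in B_R(x)$; if $k\ge2$, some vertex within distance $2R$ of $x$ holds a record $(v,i,k-1,s)$.
* **V4.** Every record $(x,i,k,s)$, with first entry $x$ itself, held by a vertex of $B_R(x)$ has $s$ equal to the $i$th chunk of the true row of $x$.
* **V5.** For each $L$ with $t_L=x$: for each $u\ne x$ with $\lambda(u)=L$ and each $i\le w$, some vertex of $B_R(x)$ holds a record $(u,i,k,s)$; if several do and differ in $s$, reject. Assemble the row of $u$ from these strings; for $u=x$ use the true row. Let $F_L$ be the set of pairs $\{u,W[j]\}$ with $\lambda(u)=L$ and $j$th bit of the assembled row of $u$ equal to $1$. Check that *no* $\psi:W\to\{1,2,3\}$ satisfies all of: $\psi|_{X_L}\in T_L$; $\psi(a)\ne\psi(b)$ for all $\{a,b\}\in F_L$; $\psi|_{X_M}\notin T_M$ for each child $M$ of $L$.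
* **V6.** The announced tree is a rooted tree, and its root $\Lambda$ has $X_\Lambda=\emptyset$ and $T_\Lambda$ containing the empty map.

The verifier never checks that the announced tree comes from a laminar family, that the $X_L$ are boundaries, or that the transport is efficient. Those facts matter for the size and for completeness only.

## Completeness and soundness: end of the proof of Theorem 1

**Completeness.** This step shows that the labels of a non-3-colorable $G$ are accepted. V1, V2 and V4 hold by construction. V6 holds since $X_V=\emptyset$ and $T_V$ contains the empty map. V3 holds because $v\in B_R(x_1)$ and $d(x_{k-1},x_k)\le2R$ in Lemma 5. In V5 the required records exist because $t_L\in B_R(x_\ell)$ for each sequence; all records carry true chunks, so the assembled rows are correct and $F_L=E(P_L)$. The final check of V5 is then exactly Lemma 6. If $P_L=\emptyset$, no records are needed, $F_L=\emptyset$, and Lemma 6 still applies.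

**Soundness.** Suppose that all vertices of a connected graph $G$ accept, but that $G$ has a proper 3-coloring $\chi$. We derive a contradiction in three steps. Nothing is assumed about where the labels came from, and $n=1$ is allowed.

**Step 1: the vertex list is right.** By V1 and connectivity the global part is common to all vertices, and by Lemma 1, $W=V$. In particular every $t_L$ is an actual vertex.

**Step 2: the records are true.** This step shows that no false information travels; we state it for reuse.

**Lemma 7.** If all vertices pass V1–V4, then in every record $(v,i,k,s)$ the string $s$ is the true $i$th chunk of the row of the vertex $v$.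

*Proof.* Induction on $k$. If $k=1$ and $x$ is the holder, then $v\in B_R(x)$ by V3, so $v$ is a vertex with $x\in B_R(v)$, and $v$ has checked this record in V4. If $k\ge2$, V3 gives a record $(v,i,k-1,s)$ with the same $v$, $i$ and $s$, which is true by induction. $\square$

Hence all rows assembled in V5 are true rows. So every pair in $F_L$ is an edge of $G$, and $\chi$ is proper on $F_L$, for each tree node $L$.

**Step 3: the coloring defeats every table.** We show $\chi|_{X_L}\notin T_L$ for every node $L$ of the announced tree, by induction from the leaves. Assume $\chi|_{X_M}\notin T_M$ for all children $M$ of $L$. The vertex $t_L$ exists and has performed check V5 for $L$: no $\psi$ satisfies the three conditions there. The map $\psi=\chi$ satisfies the second (Step 2) and the third (induction). So it violates the first: $\chi|_{X_L}\notin T_L$.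

For the root $\Lambda$ we have $X_\Lambda=\emptyset$ by V6, so the empty map is not in $T_\Lambda$. This contradicts V6.

With the size computed above this proves the upper bound in Theorem 1. Since $n^2/\log n=o(n^2)$, non-3-colorability is in $\mathrm{LCP}(o(n^2))$. With the quoted lower bound its complexity is $\Theta(n^2/\log n)$. $\blacksquare$

## Complements of arbitrary properties: where the argument must change

A proper 3-coloring is itself a proof with $O(1)$ bits, accepted by a radius-1 verifier. In Theorem 2 we replace "proper 3-coloring" by "proof accepted by $A$", for any verifier $A$. Tables, routing and gluing carry over. One point does not. To test edge constraints at $v\in P_L$, the vertex $t_L$ needs the row of $v$ only. To evaluate $A$ at $v$ with horizon $r$, it needs the whole radius-$r$ view of $v$, hence the rows of vertices $u\in B_r(v)$ that may lie in other classes and whose rows are not routed to $t_L$.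

The way around it is a dichotomy by degree. A vertex $u$ with a small neighbourhood has a short neighbour list, which can be announced to everybody. A vertex with at least $w$ vertices in $N[u]$ is, if $R=r+1$, equivalent to everything within distance $r$; so its row is routed to the right place already.

## Proof of Theorem 2

**Step 1: parameters.** Let $A$ be a verifier for $\mathcal P$, with horizon $r\ge1$ (a larger horizon is harmless) and proof size at most $g(n)$, where $g(n)\ge1$ is an integer and $g(n)=O(f(n))$; this is possible since $f\ge1$. Put
$$\Sigma=\{0,1\}^{\le g(n)},\qquad q=|\Sigma|=2^{g(n)+1}-1,\qquad 2^{g(n)}\le q\le4^{g(n)}.$$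
For every $G$ with identifiers, $G\in\mathcal P$ if and only if some $\chi:V\to\Sigma$ is accepted by $A$ at all vertices: this is completeness and soundness of $A$. All labels contain $W$ and (D), checked as in Lemma 1. So $W=V$ and $n$ are verified with $O(n\log n)$ bits, and whether the case $q^2>n$ or $q^2\le n$ applies is determined by verified data.

**Step 2: the case $q^2>n$.** Here the trivial scheme is good enough. Use it with the property $\mathcal F\setminus\mathcal P$; it costs $O(n^2)$ bits. From $n<q^2\le 4^{2g(n)}$ we get $g(n)>\frac14\log_2 n$, so $f(n)=\Omega(\log n)$, and $n^2=O\big(n^2\min\{1,f(n)/\log n\}\big)$. (The case $n=1$ belongs here, since $q\ge3$; the label has $O(1)$ bits.)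

From now on $q^2\le n$. Put
$$w=\lfloor\tfrac12\log_q n\rfloor\ge1,\qquad R=r+1,$$
and take $\sim$, $\mathcal L$, $P_L$, $X_L$ and the transport sequences for these $R$ and $w$. Call $u$ *low* if $|N[u]|<w$ and *high* otherwise.

**Step 3: high vertices absorb their surroundings.**

**Lemma 8.** If $u$ is high and $d(u,v)\le r$, then $u\sim v$.

*Proof.* Let $S$ separate $u$ and $v$. Each $x\in N[u]$ has $d(x,u)\le1\le R$ and $d(x,v)\le r+1=R$. So $B_R(x)$ contains both $u$ and $v$, and $x\in X(S)$. Thus $\beta(S)\ge|N[u]|\ge w$. $\square$

**Step 4: tables and gluing.** For $C\subseteq V$ let $N_R[C]=\bigcup_{v\in C}B_R(v)$; so $x\in N_R[C]$ iff $B_R(x)$ meets $C$. Let $T_L$ now be the set of maps $\varphi:X_L\to\Sigma$ that do not extend to a map $\chi:N_R[L]\to\Sigma$ for which $A$ accepts at every $v\in L$. This makes sense: for the given $G$ and identifiers the output at $v$ depends only on $\chi|_{B_r(v)}$, and $B_r(v)\subseteq N_R[L]$; also $X_L\subseteq N_R[L]$. If $G\notin\mathcal P$, then $T_V$ contains the empty map.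

**Lemma 9.** Let $L\in\mathcal L$ have children $M_1,\dots,M_k$. No $\psi:V\to\Sigma$ satisfies all of: (a) $\psi|_{X_L}\in T_L$; (b) $A(G,\psi,v)=1$ for all $v\in P_L$; (c) $\psi|_{X_{M_i}}\notin T_{M_i}$ for all $i$.

*Proof.* Suppose $\psi$ does. By (c) let $\chi_i:N_R[M_i]\to\Sigma$ extend $\psi|_{X_{M_i}}$, with $A$ accepting at every vertex of $M_i$. Put $\chi(x)=\chi_i(x)$ if $B_R(x)\subseteq M_i$ for some (necessarily unique) $i$, and $\chi(x)=\psi(x)$ otherwise.

If $x\in N_R[M_i]$, then either $B_R(x)\subseteq M_i$ and $\chi(x)=\chi_i(x)$; or $x\in X_{M_i}$, in which case $B_R(x)$ meets $M_i$ without being contained in it, so it is contained in no $M_j$, and $\chi(x)=\psi(x)=\chi_i(x)$. If $x\in N_R[P_L]\cup X_L$, then $B_R(x)$ meets $P_L$ or $V\setminus L$, so it is contained in no $M_i$, and $\chi(x)=\psi(x)$.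

For $v\in M_i$ we have $B_r(v)\subseteq N_R[M_i]$, where $\chi=\chi_i$; for $v\in P_L$ we have $B_r(v)\subseteq N_R[P_L]$, where $\chi=\psi$. So $A$ accepts $\chi$ at all $v\in L$. As $\chi$ extends $\psi|_{X_L}$, this contradicts (a). $\square$

**Step 5: labels and verifier.** They are those of Theorem 1 with the present $R$, $w$, $T_L$ and with $\Sigma$ in place of the colors (bitmaps of length $q^{|X_L|}$, horizon $2R=2r+2$), with two changes.

* The global part also contains the full neighbour list of each low vertex. Each vertex $u$ checks that it is listed iff it is low, and that its list is exactly correct. Only elements of $W$ may be listed.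
* V5 is replaced by **V5′**. For each $L$ with $t_L=x$, the vertex $x$ assembles the rows of all $u$ with $\lambda(u)=L$ as in V5. Together with the announced lists of low vertices these are its *known rows*; if two known rows of one vertex disagree, it rejects. For each $v$ with $\lambda(v)=L$ it reconstructs the radius-$r$ view of $v$ by breadth-first search from $v$ through known rows; if the row of some vertex found at distance at most $r$ from $v$ is not known, it rejects. It then checks that *no* $\psi:W\to\Sigma$ satisfies all of: $\psi|_{X_L}\in T_L$; $A$ accepts $\psi$ on the reconstructed view of every $v$ with $\lambda(v)=L$; $\psi|_{X_M}\notin T_M$ for each child $M$ of $L$.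

**Step 6: completeness.** Let $G\notin\mathcal P$ and take the honest labels. Checks V1–V4 and V6 and the existence of records hold as before; the new list checks hold by construction. We must see that V5′ finds all the rows it needs. Let $v\in P_L$ and $u\in B_r(v)$. If $u$ is low, its list is announced. If $u$ is high, then $u\sim v$ by Lemma 8, so $u\in P_L$ by Lemma 4, and its row is assembled at $t_L$. So the rows of all vertices of $B_r(v)$ are known. They are true, and they determine all edges inside $B_r(v)$, so the reconstructed views are the true views. The final check is Lemma 9.

**Step 7: soundness.** Let $G\in\mathcal P$, let $\chi:V\to\Sigma$ be a proof accepted by $A$ at all vertices, and suppose that all vertices accept our labels. By Lemma 1, $W=V$; by Lemma 7 all records are true. All announced lists are exactly correct, since each listed vertex exists and checked its own list. So every known row is the exact row of a real vertex, and the views reconstructed in V5′ are true views, on which $A$ accepts $\chi$.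

Now use induction from the leaves. If $\chi|_{X_M}\notin T_M$ for all children $M$ of $L$, then $\psi=\chi$ satisfies the second and third conditions in the check V5′ that $t_L$ performed, so it violates the first: $\chi|_{X_L}\notin T_L$. At the root this says that the empty map is not in $T_\Lambda$, against V6.

**Step 8: size.** A low vertex has fewer than $w$ neighbours, so all the lists together cost $O(nw\log n)$ bits. As $q^w\le\sqrt n$ and $w=O(\log n)$, the total is at most
$$n\big(\lceil n/w\rceil+O(\log n)\big)+2n\big(q^w+O(w\log n)\big)+O(nw\log n)+O(n\log n)\le\frac{n^2}{w}+2n^{3/2}+O(n\log^2n).$$
Since $\lfloor y\rfloor\ge y/2$ for $y\ge1$ and $\log_2 q\le2g(n)$,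
$$w\ge\tfrac14\log_q n=\frac{\log_2 n}{4\log_2 q}\ge\frac{\log_2 n}{8g(n)}.$$
So $n^2/w\le 8n^2g(n)/\log_2 n$, and the other terms are $O(n^2/\log n)$. The total is $O(n^2g(n)/\log n)=O(n^2f(n)/\log n)$. Finally, $2^{2g(n)}\le q^2\le n$ gives $g(n)\le\frac12\log_2n$, so the total is also $O(n^2)$. Hence it is $O\big(n^2\min\{1,f(n)/\log n\}\big)$.

The statement about $\mathrm{LCP}(O(1))$ is the case of bounded $f$. Its tightness is witnessed by 3-colorability: two bits suffice for it, and the quoted lower bound applies to its complement. $\blacksquare$

## Colorings with $k$ colors and homomorphisms to a fixed graph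

A *homomorphism* from $G$ to $H$ is a map $V(G)\to V(H)$ that sends edges to edges. A proper $k$-coloring is the same as a homomorphism to the complete graph on $k$ vertices.

**Corollary 1.** For every fixed $k$, non-$k$-colorability is in $\mathrm{LCP}(n^2/\log n)$. More generally, for every fixed graph $H$, so is the property of having no homomorphism to $H$. For $k=3$ the bound is tight: non-3-colorability has complexity exactly $\Theta(n^2/\log n)$.

*Proof.* Label each vertex of $G$ with its image in $H$. This takes $O(1)$ bits, because $H$ is fixed, and each vertex checks at radius $1$ that its label is a vertex of $H$ and that its incident edges go to edges of $H$. So having a homomorphism to $H$ is in $\mathrm{LCP}(O(1))$, and Theorem 2 applies to its complement. The first statement is the case of the complete graph on $k$ vertices, and the last combines the first with the quoted lower bound. $\square$
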